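\title{The extremal function for minors of disjoint unions of cycles}

\begin{abstract}
For a graph $H$, let $c(H)$ be the supremum of $|E(G)|/|V(G)|$ over all non-null graphs $G$ with no $H$ minor. We determine $c(H)$ for every disjoint union of cycles $H$: it equals $\frac12(|V(H)|+\operatorname{odd}(H))-1$, where $\operatorname{odd}(H)$ is the number of odd components, except that $c(C_{2l})=l-\frac12$ and $c(kC_4)=2k-\frac12$. The main tool is a lemma stating that a minor-minimal graph of density greater than $c$ contains a cycle of length $2l$ whose deletion leaves density greater than $c-l$, provided $2c$ is an integer and $c\ge 2l-1$. It also bounds the extremal function of the disjoint union of an arbitrary graph with cycles.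
\end{abstract}

\section{The problem and the results}\label{sec:intro}

How many edges force a graph to contain disjoint cycles of prescribed minimum lengths? The question is best put in terms of minors.

Graphs are finite and simple, a graph is \emph{non-null} if it has at least one vertex, and $v(G)=|V(G)|$, $e(G)=|E(G)|$. A graph $H$ is a \emph{minor} of $G$ if one can assign to the vertices $x$ of $H$ pairwise disjoint non-empty sets $B_x\subseteq V(G)$, the \emph{branch sets}, each inducing a connected subgraph of $G$, such that $G$ has an edge between $B_x$ and $B_y$ whenever $xy\in E(H)$. Equivalently, $H$ can be obtained from $G$ by deleting vertices, deleting edges and contracting edges, where parallel edges created by a contraction are merged. The \emph{extremal function} of $H$ is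
\[
c(H)=\sup\left\{\frac{e(G)}{v(G)}:\ G \text{ is non-null and has no } H \text{ minor}\right\}.
\]
We call $e(G)/v(G)$ the \emph{density} of $G$; it is half the average degree. The inequality $c(H)\le s$ says that every non-null graph $G$ with $e(G)>s\,v(G)$ has an $H$ minor, and this is the form in which we use it (also for $H=K_1$, where the supremum is over the empty set). If $H$ is a minor of $H'$, then $c(H)\le c(H')$, because a graph with an $H'$ minor has an $H$ minor.

We write $C_m$ for the cycle of length $m$, $G_1\cup G_2$ for the disjoint union, $kG$ for the disjoint union of $k$ copies of $G$, $\overline K_N$ for the edgeless graph on $N$ vertices, and $G_1+G_2$ for the \emph{join}, obtained from $G_1\cup G_2$ by adding all edges between $G_1$ and $G_2$. The non-null $2$-regular graphs are the disjoint unions of at least one cycle, and for them minors have a plain description.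

\begin{lemma}\label{lem:cycles}
Let $m_1,\dots,m_k\ge3$. A graph $G$ has a $C_{m_1}\cup\dots\cup C_{m_k}$ minor if and only if it has pairwise disjoint cycles $Z_1,\dots,Z_k$ such that $Z_i$ has length at least $m_i$.
\end{lemma}

\begin{proof}
Given the cycles, delete everything else and contract edges of $Z_i$ until its length is $m_i$. Conversely, let $B_1,\dots,B_m$ be the branch sets of one component $C_m$, in cyclic order. Choose an edge between each two consecutive branch sets, and inside each $B_j$ join the ends of the two chosen edges by a path, which may be a single vertex. The result is a cycle that meets all $m$ sets and lies in their union. Cycles obtained from different components are therefore disjoint.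
\end{proof}

The graphs with no $C_3$ minor are the forests, whose density is below $1$ and tends to $1$ along the paths, so $c(C_3)=1$. For a general $H$ there are two immediate ways to build dense graphs without an $H$ minor. The first is to make all components too small: $K_{v(H)-1}$ has density $v(H)/2-1$. The second is to make all long cycles pass through a small set of hubs. In $K_t+\overline K_N$ at least half of the vertices of every cycle lie in $K_t$, and the density tends to $t$ as $N\to\infty$. The parameter that decides how large $t$ may be is the \emph{vertex cover number} $\tau(H)$, the least size of a set of vertices meeting every edge of $H$. It is additive over components, and $\tau(C_m)=\lceil m/2\rceil$, since a vertex covers two of the $m$ edges and every second vertex suffices. Hence, if $\operatorname{odd}(H)$ denotes the number of components of $H$ with an odd number of vertices,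
\begin{equation}\label{eq:tau}
\tau(H)=\sum_{i=1}^k\Big\lceil \frac{m_i}2\Big\rceil=\frac{v(H)+\operatorname{odd}(H)}2\qquad\text{for } H=C_{m_1}\cup\dots\cup C_{m_k}.
\end{equation}
The second construction gives $c(H)\ge\tau(H)-1$, which by \eqref{eq:tau} is at least as good as the first, so $\tau(H)-1$ is the value one would guess. In two families one can do better by $\frac12$.

\begin{proposition}\label{prop:lower}
\begin{enumerate}
\item[(a)] $c(H)\ge\tau(H)-1$ for every graph $H$ with $\tau(H)\ge1$.
\item[(b)] $c(C_{2l})\ge\frac{2l-1}2$ for $l\ge2$.
\item[(c)] $c(kC_4)\ge 2k-\frac12$ for $k\ge1$.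
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $t=\tau(H)-1$ and suppose that $H$ is a minor of $K_t+\overline K_N$. At most $t$ branch sets meet $K_t$. Each of the others is a connected subset of $\overline K_N$, hence a single vertex, and no two of them are adjacent. So the vertices of $H$ whose branch sets meet $K_t$ form a vertex cover of size at most $t<\tau(H)$, which is impossible. The density $\big(\binom t2+tN\big)/(t+N)$ tends to $t$.

(b) Glue $q$ copies of $K_{2l-1}$ at one vertex $w$. Deleting $w$ from a cycle leaves a connected graph, so every cycle lies in one copy and has length at most $2l-1$. The density $q(2l-1)(l-1)/(1+q(2l-2))$ tends to $(2l-1)/2$ as $q\to\infty$.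

(c) A cycle of $K_{2k-1}+NK_2$ with at most one vertex in $K_{2k-1}$ consists of that vertex and a path of $NK_2$, so it is a triangle. Hence every cycle of length at least $4$ uses two or more of the $2k-1$ vertices of $K_{2k-1}$, and there are no $k$ disjoint ones. The density $\big(\binom{2k-1}2+2N(2k-1)+N\big)/(2k-1+2N)$ tends to $2k-1+\frac12$.
\end{proof}

Our main result is that these bounds are the truth. The problem is taken from \cite{kC4}, where the formula is posed as a conjecture.

\begin{theorem}\label{thm:main}
Let $H$ be a non-null $2$-regular graph. Then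
\[
c(H)=\frac{v(H)+\operatorname{odd}(H)}2-1=\tau(H)-1,
\]
unless $H=C_{2l}$ for some integer $l\ge2$, in which case $c(H)=\frac{2l-1}2$, or $H=kC_4$ for some integer $k\ge1$, in which case $c(H)=2k-\frac12$.
\end{theorem}

In both exceptional families the value is $\tau(H)-\frac12$, and $C_4$ belongs to both.

\begin{remark}\label{rem:combine}
One might hope to produce more exceptions by combining the constructions. Let $2\le a\le b$, let $W$ consist of $q\ge a$ copies of $K_{2b-1}$ glued at a vertex $w$, and consider $K_a+W$, whose density tends to $a+b-\frac12=\tau(C_{2a}\cup C_{2b})-\frac12$. For $a=b=2$ this is the graph $K_3+qK_2$ of part (c). For $b\ge3$, however, it has a $C_{2a}\cup C_{2b}$ minor: one vertex of $K_a$ and one copy of $K_{2b-1}$ span a cycle of length $2b$, and the other $a-1$ vertices of $K_a$, alternating with Hamilton paths of $a-1$ further copies with $w$ removed, form a cycle of length $(a-1)(2b-1)\ge5(a-1)\ge2a$.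
\end{remark}

The upper bounds are obtained by adding one cycle at a time, and this works starting from any graph $F$.

\begin{theorem}\label{thm:add}
Let $F$ be a non-null graph and let $s\ge1$ satisfy $2s\in\mathbb Z$ and $c(F)\le s$. Let $m_1,\dots,m_k\ge3$ and $l_i=\lceil m_i/2\rceil$, and assume $l_i\le s+1+\sum_{j<i}l_j$ for all $i$. Then
\[
c(F\cup C_{m_1}\cup\dots\cup C_{m_k})\le s+\sum_{i=1}^k l_i .
\]
If moreover $s=\tau(F)-1$, then equality holds.
\end{theorem}

Theorem~\ref{thm:add} follows from Lemma~\ref{lem:key}, which finds, in a minor-minimal graph of density greater than $c$, a cycle of length $2l$ whose deletion leaves density greater than $c-l$. The lemma is stated in Section~\ref{sec:remove}, where a small case is worked out, and proved in Section~\ref{sec:step}. Since adding a cycle raises both $\tau$ and the upper bound by the same amount, Theorem~\ref{thm:add} carries the error of the starting graph along unchanged. Starting from $C_{2b}$ it yields $c(C_{2a}\cup C_{2b})\le a+b-\frac12$, which for $b\ge3$ is too large by $\frac12$. Section~\ref{sec:two} removes this $\frac12$ by a structural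 argument, and Section~\ref{sec:final} assembles the proof of Theorem~\ref{thm:main}.

\section{Tools}\label{sec:tools}

For $S\subseteq V(G)$ let $G[S]$ be the induced subgraph, $G-S=G[V(G)\setminus S]$, $e(S)=e(G[S])$, and let $\operatorname{inc}(S)$ be the number of edges with at least one end in $S$, so that $\operatorname{inc}(S)=e(G)-e(G-S)$. We write $y\sim z$ for adjacency, $N(y)$ for the set of neighbors of $y$, $\delta(G)$ for the minimum degree, and we put $[yz]=1$ if $y\sim z$ and $[yz]=0$ otherwise. A graph is \emph{$2$-connected} if it has at least three vertices, is connected, and stays connected after deleting any one vertex. It is \emph{Hamiltonian} if some cycle passes through all its vertices, and \emph{Hamilton-connected} if any two distinct vertices are the ends of a path through all its vertices.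

\subsection*{Classical theorems}

\begin{theorem}[Erd\H{o}s--Gallai]\label{thm:EG}
For every integer $k\ge2$, a graph with $n$ vertices and more than $k(n-1)/2$ edges has a cycle of length at least $k+1$.
\end{theorem}

\begin{theorem}[Kopylov]\label{thm:Kop}
Let $n\ge k\ge5$ and $h(n,k,a)=\binom{k-a}2+a(n-k+a)$. A $2$-connected graph with $n$ vertices and no cycle of length at least $k$ has at most $\max\{h(n,k,2),\,h(n,k,\lfloor\frac{k-1}2\rfloor)\}$ edges.
\end{theorem}

\begin{theorem}[Dirac; Ore]\label{thm:DO}
Let $G$ be a graph with $n\ge3$ vertices. If $\delta(G)\ge n/2$, then $G$ is Hamiltonian (Dirac). If $\delta(G)\ge(n+1)/2$, then $G$ is Hamilton-connected (Ore).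
\end{theorem}

Menger's theorem is used in the following form: if $G$ is $2$-connected and $A,B\subseteq V(G)$ are disjoint sets with at least two vertices each, then there are two disjoint paths from $A$ to $B$, each meeting $A$ only in its first vertex and $B$ only in its last. Hall's theorem states that finite sets $A_1,\dots,A_k$ have distinct representatives $x_i\in A_i$ if and only if the union of any $j$ of them has at least $j$ elements.

\subsection*{Minimal graphs}

A dense graph may have vertices of small degree and edges in no triangle. Passing to a minimal dense minor removes both defects and cannot create an $H$ minor.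

\begin{definition}
Let $c>0$ with $2c\in\mathbb Z$. A graph $G$ is \emph{$c$-minimal} if it is non-null, $e(G)>c\,v(G)$, and every non-null minor $G'$ of $G$ not isomorphic to $G$ has $e(G')\le c\,v(G')$. Its \emph{excess} is $\varepsilon=e(G)-c\,v(G)$.
\end{definition}

Every non-null graph $G$ with $e(G)>c\,v(G)$ has a $c$-minimal minor: among its non-null minors of density greater than $c$, take one with the smallest total number of vertices and edges. A minor of a minor is a minor, so to prove $c(H)\le c$ it suffices to find an $H$ minor in every $c$-minimal graph.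

\begin{lemma}\label{lem:min}
Let $G$ be $c$-minimal with $n$ vertices and excess $\varepsilon$.
\begin{enumerate}
\item[(M1)] $\varepsilon\in\{\frac12,1\}$, and $\varepsilon=1$ if $c\in\mathbb Z$.
\item[(M2)] $n\ge2c+2$.
\item[(M3)] $\operatorname{inc}(S)\ge c|S|+\varepsilon$ whenever $\emptyset\ne S\subsetneq V(G)$. In particular $\delta(G)\ge c+\varepsilon$.
\item[(M4)] Every edge lies in at least $c-1+\varepsilon$ triangles.
\item[(M5)] $G$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Deleting an edge gives $e(G)-1\le cn$, so $0<\varepsilon\le1$; moreover $2\varepsilon\in\mathbb Z$, and $\varepsilon\in\mathbb Z$ if $c\in\mathbb Z$. This is (M1). From $\binom n2\ge e(G)>cn$ we get $n-1>2c$, and (M2) follows as $2c\in\mathbb Z$. For (M3), $e(G-S)\le c(n-|S|)$ gives $\operatorname{inc}(S)\ge cn+\varepsilon-c(n-|S|)$. Contracting an edge that lies in $t$ triangles leaves $n-1$ vertices and $e(G)-1-t$ edges, so $cn+\varepsilon-1-t\le c(n-1)$, which is (M4). If $G$ were disconnected, each component $G'$ would have $e(G')\le c\,v(G')$, and summing would give $e(G)\le cn$.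
\end{proof}

\section{Removing a cycle}\label{sec:remove}

To find an $F\cup C_{2l}$ minor we look for a cycle of length $2l$ whose deletion leaves a graph dense enough to contain $F$. One cannot hope to lose less than $l$ in density: in $K_t+\overline K_N$, whose density is close to $t$, every cycle of length $2l$ uses at least $l$ vertices of $K_t$, and what remains has density less than $t-l$. The key lemma says that in a minimal graph this loss can be achieved. The cycle is built two vertices at a time, each step costing $1$ in density, and the construction starts from a single edge.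

\begin{definition}
Let $G$ be $c$-minimal with $n$ vertices, and let $l\ge1$ be an integer. A set $X\subseteq V(G)$ is \emph{$l$-removable} if $|X|=2l$,
\[
e(G-X)>(c-l)(n-2l),
\]
and $G[X]$ is Hamiltonian (for $l\ge2$) or $X$ consists of two adjacent vertices (for $l=1$).
\end{definition}

\begin{lemma}\label{lem:key}
Let $2c\in\mathbb Z$, let $l\ge1$ be an integer with $c-l\ge\max(1,l-1)$, and let $G$ be $c$-minimal. Then $G$ has an $l$-removable set.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:add} from Lemma~\ref{lem:key}]
Suppose first that $k=1$, and write $l=l_1$. Then $l\ge2$ and $s\ge\max(1,l-1)$. Let $G$ be $(s+l)$-minimal and let $X$ be an $l$-removable set, given by Lemma~\ref{lem:key} with $c=s+l$. Then $G[X]$ contains $C_{2l}$, and $e(G-X)>s\,v(G-X)\ge0$, so $G-X$ is non-null and has an $F$ minor. Thus $G$ has an $F\cup C_{2l}$ minor, and $c(F\cup C_{2l})\le s+l$. As $m_1\in\{2l-1,2l\}$ and $C_{2l-1}$ is a minor of $C_{2l}$, we get $c(F\cup C_{m_1})\le s+l$.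

For general $k$, add the cycles in the given order. Before step $i$ the bound is $s_i=s+\sum_{j<i}l_j$, which satisfies $s_i\ge1$, $2s_i\in\mathbb Z$ and $l_i\le s_i+1$, so the case $k=1$ applies to $F\cup C_{m_1}\cup\dots\cup C_{m_{i-1}}$ and $s_i$.

If $s=\tau(F)-1$, then $\tau(F\cup C_{m_1}\cup\dots\cup C_{m_k})-1=\tau(F)+\sum l_i-1=s+\sum l_i$, and Proposition~\ref{prop:lower}(a) gives the matching lower bound.
\end{proof}

Lemma~\ref{lem:key} is proved by induction on $l$. The first case shows the basic trade: one of the two deleted vertices may be adjacent to everything, provided the other has at most average degree.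

\begin{proof}[Proof of Lemma~\ref{lem:key} for $l=1$]
Here $c\ge2$, so $n\ge6$ by (M2). If all degrees were at least $2c+1$, then $2cn+2\varepsilon\ge(2c+1)n$, so $n\le2\varepsilon\le2$. Hence some vertex $v_2$ has degree at most $2c$. It has a neighbor $v_1$ by (M3), of degree at most $n-1$, and
\[
e(G-\{v_1,v_2\})\ge cn+\varepsilon-(n-1)-2c+1=(c-1)(n-2)+\varepsilon. \qedhere
\]
\end{proof}

\subsection*{The smallest inductive step: $c=3$, $l=2$}

Let $G$ be $3$-minimal. By Lemma~\ref{lem:min}, $n\ge8$, $\delta(G)\ge4$, and every edge lies in at least three triangles. Let $\{v_1,v_2\}$ be $1$-removable, $Y=V(G)\setminus\{v_1,v_2\}$ and $M=|Y|=n-2\ge6$, so that $e(Y)=2M+\psi$ with an integer $\psi\ge1$. Write $d$ for degrees in $G[Y]$. Suppose that no set $\{v_1,v_2,y,z\}$ is $2$-removable. If such a set spans a $4$-cycle, then $e(Y)-d(y)-d(z)+[yz]\le M-2$, that is,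
\[
d(y)+d(z)\ge M+2+\psi+[yz].
\]
Fix a common neighbor $y$ of $v_1$ and $v_2$, and let $r$ be the number of its non-neighbors in $Y\setminus\{y\}$, so $d(y)=M-1-r$. A vertex $z$ completes a $4$-cycle on $\{v_1,v_2,y,z\}$ if it is adjacent to both $v_1$ and $v_2$, or to $y$ and at least one of $v_1,v_2$. Let $q$ be the number of neighbors of $y$ in $Y$ that are adjacent to $v_1$ or $v_2$. The edge $yv_1$ lies in three triangles, only one of which can contain $v_2$, so $q\ge2$. We bound the degrees in $G[Y]$ from below.
\begin{itemize}
\item Each of the $q$ neighbors has $d(z)\ge M+3+\psi-d(y)=4+\psi+r$.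
\item Each other neighbor of $y$ has all its neighbors in $Y$, so $d(z)\ge4$.
\item A non-neighbor $z$ of $y$ has $d(z)\ge M+2+\psi-d(y)\ge4$ if it is adjacent to both $v_1$ and $v_2$, and $d(z)\ge4-1=3$ otherwise.
\end{itemize}
Summing,
\[
4M+2\psi\ge(M-1-r)+q(4+\psi+r)+4(M-1-r-q)+3r=5M-5-2r+q(\psi+r),
\]
so $q(\psi+r)\le2(\psi+r)+5-M<2(\psi+r)$, contrary to $q\ge2$. Hence a $2$-removable set $X$ exists. Then $G-X$ has more edges than vertices and contains a cycle, so $c(C_3\cup C_4)\le3=\tau(C_3\cup C_4)-1$.

The mechanism is this: if the cycle cannot be lengthened cheaply, then the vertices that could lengthen it have large degree, and this contradicts the known average degree of $G[Y]$. Two things become harder in general. The average degree of $G[Y]$ is about $2(c-l+1)$, while the neighbors of $y$ that cannot be used are only known to have degree about $c-l+3$. Above, both numbers were $4$; in general such neighbors pull the average down, and their number must be bounded. And once the cycle has many edges, one must choose where to lengthen it; the right choice is the one that provides this bound.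

\section{The inductive step}\label{sec:step}

Let $l\ge2$ and $s=c-l$, so $s\ge l-1\ge1$ and $2s\in\mathbb Z$. The hypothesis of Lemma~\ref{lem:key} holds for $l-1$, because $c-(l-1)=s+1\ge\max(1,l-2)$. Let $X'$ be an $(l-1)$-removable set, and put
\[
L=|X'|=2l-2,\qquad Y=V(G)\setminus X',\qquad M=|Y|=n-2l+2,\qquad \psi=e(Y)-(s+1)M>0 .
\]
By (M2), $M\ge2s+4$. The number $(s+1)M=cn-2c(l-1)-(l-1)M$ differs from $cn=e(G)-\varepsilon$ by an integer, so $\theta:=\psi-\varepsilon$ is an integer. Since $\psi>0$ and $\varepsilon\le1$, we have $\theta>-1$, and therefore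
\[
\psi=\theta+\varepsilon\quad\text{with }\theta\ge0\text{ an integer}.
\]
Let $v_1v_2\dots v_L$ be a Hamilton cycle of $G[X']$, with indices modulo $L$, and call $v_iv_{i+1}$ the \emph{cycle edge $i$}. For $L=2$ the cycle edges $1$ and $2$ are both the edge $v_1v_2$, counted twice. For $y\in Y$ let $d(y)$ be the degree of $y$ in $G[Y]$, so that
\begin{equation}\label{eq:sum}
\sum_{y\in Y}d(y)=2(s+1)M+2\psi ,
\end{equation}
and let
\[
\alpha(y)=\{i: v_i,v_{i+1}\in N(y)\},\qquad \beta(y)=\{i: v_i,v_{i+1}\notin N(y)\},\qquad w(y)=|N(y)\cap X'|-(l-1).
\]
The weight $w(y)$ measures by how much $y$ sees more than half of $X'$. Each vertex of $X'$ lies on two cycle edges, and a cycle edge has two, zero or one end in $N(y)$ according to whether its index is in $\alpha(y)$, in $\beta(y)$ or in neither. Hence $2|N(y)\cap X'|=L+|\alpha(y)|-|\beta(y)|$, that is,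
\begin{equation}\label{eq:w}
2w(y)=|\alpha(y)|-|\beta(y)| .
\end{equation}
In particular $|\alpha(y)|$ and $|\beta(y)|$ have the same parity. Finally let
\[
I_i=\{y\in Y:i\in\alpha(y)\},\qquad J_i=\{y\in Y:i\in\beta(y)\},\qquad I=\textstyle\bigcup_i I_i .
\]
The vertices of $I_i$ can be inserted into cycle edge $i$; those of $J_i$ see neither of its ends.

Suppose, for a contradiction, that $G$ has no $l$-removable set. The plan is as follows. Almost all vertices of $I$ turn out to have degree at least about $M/2+s$ in $G[Y]$; call them heavy. Counting edges between $X'$ and $Y$ gives an index $i$ for which the heavy vertices of $I_i$ greatly outnumber the relevant vertices of $J_i$ (Step 3). By \eqref{eq:sum} there are few heavy vertices, so there are very few such vertices of $J_i$ (Step 4). But these are the only neighbors of a heavy vertex of $I_i$ that can have small degree, and then \eqref{eq:sum} fails (Step 5), except in one small case (Step 6).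

\subsection*{Step 1: two ways to lengthen the cycle}
If $y\ne z$ are in $Y$ and $G[X'\cup\{y,z\}]$ is Hamiltonian, then, as $X'\cup\{y,z\}$ is not $l$-removable, $(s+1)M+\psi-d(y)-d(z)+[yz]\le s(M-2)$, so
\begin{equation}\label{eq:pair}
d(y)+d(z)\ge M+2s+\psi+[yz].
\end{equation}
This applies in two situations.
\begin{enumerate}
\item[(E1)] $y\in I_i$, $z\in I_j$, $y\ne z$ and $i\ne j$. Replace cycle edge $i$ by $v_iyv_{i+1}$ and cycle edge $j$ by $v_jzv_{j+1}$. For $L=2$ this is the $4$-cycle $v_1yv_2z$.
\item[(E2)] $y\in I_i$, $z\sim y$ and $z\notin J_i$. Replace cycle edge $i$ by $v_izyv_{i+1}$ if $z\sim v_i$, and by $v_iyzv_{i+1}$ if $z\sim v_{i+1}$. For $L=2$ this path of length three is closed by the edge $v_1v_2$.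
\end{enumerate}

\subsection*{Step 2: lower bounds on degrees}
\begin{enumerate}
\item[(D1)] \emph{$|I_i|\ge3$ for all $i$.} By (M4), $v_i$ and $v_{i+1}$ have at least $c-1+\varepsilon$ common neighbors, at most $L-2$ of them in $X'$. So $|I_i|\ge s-l+3+\varepsilon\ge2+\varepsilon$.
\item[(D2)] \emph{$d(y)\ge2s+2+\psi$ for $y\in I$.} Let $y\in I_i$. By (M4), $y$ and $v_i$ have at least $c-1+\varepsilon-(L-1)=s-l+2+\varepsilon>0$ common neighbors in $Y$. Such a neighbor $z$ is not in $J_i$ and has $d(z)\le M-1$, so (E2) gives $d(y)\ge M+2s+\psi+1-(M-1)$.
\item[(D3)] \emph{$d(y)\ge s+1+\varepsilon$ for all $y\in Y$, and $d(y)\ge s+2+\varepsilon$ if $y\notin I$ and $\beta(y)\ne\emptyset$.} For $y\in I$ use (D2) and $\psi\ge\varepsilon$. For $y\notin I$ we have $\alpha(y)=\emptyset$, so $w(y)=-|\beta(y)|/2$ by \eqref{eq:w}, and (M3) gives $d(y)\ge c+\varepsilon-(l-1)-w(y)=s+1+\varepsilon+|\beta(y)|/2$. Here $|\beta(y)|$ is even, so it is at least $2$ if it is positive.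
\end{enumerate}
The hypothesis $s\ge l-1$ enters through (D1) and (D2): it ensures that the triangles supplied by (M4) cannot all be absorbed by $X'$. Elsewhere only $s\ge1$ is needed.

\subsection*{Step 3: choosing the cycle edge}
Let $\mu=\frac12(M+2s+\psi)$, half the bound in \eqref{eq:pair}. A vertex $y\in I$ is \emph{light} if $d(y)<\mu$ and \emph{heavy} otherwise; let $\Lambda$ be the set of light vertices. One would like to say that there is at most one light vertex, but (E1) is silent about two vertices that can only be inserted into the same cycle edge. This is the only obstacle. Indeed, two light vertices $y\ne z$ violate \eqref{eq:pair}, so by (E1) there are no distinct $i\in\alpha(y)$ and $j\in\alpha(z)$; as both sets are non-empty, $\alpha(y)=\alpha(z)$ is a singleton. For $L=2$ a non-empty $\alpha(y)$ equals $\{1,2\}$. Hence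
\begin{quote}
either $|\Lambda|\le1$, or $l\ge3$ and there is an index $i^*$ with $\alpha(y)=\{i^*\}$ for all $y\in\Lambda$.
\end{quote}
In the second case $|\beta(y)|$ is odd for $y\in\Lambda$, so $w(y)\le0$ by \eqref{eq:w}: many light vertices can exist, but they carry no weight.

The total weight is known. Since $e(G)=(s+l)(M+2l-2)+\varepsilon$ and $e(X')\le\binom{2l-2}2=(l-1)(2l-3)$,
\begin{align*}
\sum_{y\in Y}w(y)&=e(G)-e(Y)-e(X')-(l-1)M\\
&=(l-1)(2s+2l)+\varepsilon-\psi-e(X')\ \ge\ W:=(l-1)(2s+3)-\theta .
\end{align*}
Put $t_i=|I_i\setminus\Lambda|$ and $u_i=|J_i\setminus\Lambda|$. Summing \eqref{eq:w} over $y\in Y\setminus\Lambda$ gives $\sum_i(t_i-u_i)=2\sum_{y\notin\Lambda}w(y)$. We claim that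
\begin{equation}\label{eq:choice}
\text{some index } i \text{ has }\quad t_i\ge1\quad\text{and}\quad t_i-u_i\ge2s+2-\theta .
\end{equation}

If $|\Lambda|\le1$, then $t_i\ge2$ for all $i$ by (D1). Since $w(y)\le L-(l-1)=l-1$ for every $y$, we have $\sum_i(t_i-u_i)\ge2W-2(l-1)$, and among the $2l-2$ indices there is one with
\[
t_i-u_i\ge\frac W{l-1}-1=2s+2-\frac\theta{l-1}\ge2s+2-\theta .
\]

If $|\Lambda|\ge2$, then $t_i=|I_i|\ge3$ for $i\ne i^*$, and $\sum_i(t_i-u_i)\ge2W$ because $w\le0$ on $\Lambda$. If $t_{i^*}\ge1$, then all $t_i$ are positive and some $i$ has $t_i-u_i\ge W/(l-1)\ge2s+3-\theta$. If $t_{i^*}=0$, then the term $i^*$ is at most $0$, so the other $2l-3\ge3$ terms sum to at least $2W$, and one of them satisfies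
\[
t_i-u_i\ge\frac{2W}{2l-3}\ge2s+3-\frac{2\theta}{2l-3}\ge2s+3-\theta .
\]
This proves \eqref{eq:choice}. Fix such an $i$ and write $t=t_i$, $u=u_i$.

\subsection*{Step 4: $t\le2s+3$, and hence $u\le\theta+1$}
The $t$ vertices of $I_i\setminus\Lambda$ have $d\ge\mu$ and all others have $d\ge s+1+\varepsilon$ by (D3). So \eqref{eq:sum} gives $2(s+1)M+2\psi\ge t\mu+(M-t)(s+1+\varepsilon)$; after multiplying by $2$,
\[
t\,(M+\psi-2-2\varepsilon)\le2(s+1-\varepsilon)M+4\psi .
\]
The factor of $t$ is positive, as $M\ge6$. If $t\ge2s+4$, we could replace $t$ by $2s+4$ and rearrange to $(2+2\varepsilon)(M-2s-4)+2s\psi\le0$, which is false since $M\ge2s+4$ and $s\psi>0$. Hence $t\le2s+3$, and \eqref{eq:choice} gives $u\le\theta+1$.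

\subsection*{Step 5: the neighbors of a heavy vertex}
Pick $y^*\in I_i\setminus\Lambda$, which is possible as $t\ge1$, and let $r\ge0$ be the number of its non-neighbors in $Y\setminus\{y^*\}$. Then $d(y^*)=M-1-r\ge\mu$, that is,
\begin{equation}\label{eq:M}
M-2\ge2s+\psi+2r .
\end{equation}
Let $h=M+2s+\psi+1-d(y^*)=2s+2+\psi+r$; by \eqref{eq:M}, $d(y^*)\ge h-1$. Let $z\in Y$ be a neighbor of $y^*$. If $z\notin J_i$, then $d(z)\ge h$ by (E2). If $z\in J_i\cap I$, pick $j\in\alpha(z)$; then $j\ne i$ because $i\in\beta(z)$, and $d(z)\ge h$ by (E1) with $[y^*z]=1$. The remaining neighbors lie in $J_i\setminus I\subseteq J_i\setminus\Lambda$. Let $p$ be their number, so that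
\begin{equation}\label{eq:p}
p\le u\le\theta+1 .
\end{equation}
By (D3), these $p$ vertices have $d\ge s+2+\varepsilon$ and the $r$ non-neighbors have $d\ge s+1+\varepsilon$. Now \eqref{eq:sum} gives
\begin{align*}
2(s+1)M+2\psi&\ge(h-1)+(M-1-r-p)h+p(s+2+\varepsilon)+r(s+1+\varepsilon)\\
&=Mh-1-p(s+\theta+r)-r(s+1+\theta+r).
\end{align*}
Since $Mh-2(s+1)M=M\psi+Mr$, and $Mr\ge r(2s+2+\psi+2r)$ by \eqref{eq:M}, we obtain
\begin{equation}\label{eq:five}
p\,(s+\theta+r)\ge(M-2)\psi-1+r(s+1+r+\varepsilon).
\end{equation}
Apply \eqref{eq:M} once more, in the form $(M-2)\psi\ge(2s+\theta+\varepsilon+2r)(\theta+\varepsilon)$, and subtract $(\theta+1)(s+\theta+r)=s\theta+\theta^2+r\theta+s+\theta+r$ from both sides. The terms $\theta^2$ and $r$ cancel, and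
\[
(p-\theta-1)(s+\theta+r)\ge(s+r)\theta+(2\varepsilon-1)(s+\theta)+r(s+r+3\varepsilon)-(1-\varepsilon^2).
\]
The left side is at most $0$ by \eqref{eq:p}. On the right, the first three terms are non-negative. If $\varepsilon=1$, the second is at least $s$ and the last vanishes. If $\varepsilon=\frac12$ and $\theta\ge1$ or $r\ge1$, the first or the third term is at least $s\ge1$, while $1-\varepsilon^2=\frac34$. In these cases the right side is positive, a contradiction. Therefore $\varepsilon=\psi=\frac12$ and $\theta=r=0$.

\subsection*{Step 6: the case $\varepsilon=\psi=\frac12$, $\theta=r=0$}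
Now \eqref{eq:p} says $p\le1$, and \eqref{eq:five} reads $ps\ge\frac12(M-4)$. With $M\ge2s+4$ this forces $p=1$ and $M=2s+4$. Then $u\ge1$, so $t\ge2s+3=M-1$ by \eqref{eq:choice}. Each of these $t$ heavy vertices has $d\ge\mu=2s+\frac94$, hence $d\ge2s+3=M-1$, since $d$ and $2s$ are integers. So all but at most one of the vertices of $Y$ are adjacent to all other vertices of $Y$, which means that $G[Y]$ is complete. Comparing $e(Y)=\binom{2s+4}2=2s^2+7s+6$ with $e(Y)=(s+1)(2s+4)+\frac12=2s^2+6s+\frac92$ gives $s=-\frac32$, a contradiction. This completes the proof of Lemma~\ref{lem:key}, and with it of Theorem~\ref{thm:add}. \qed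

\medskip
The assumption $2c\in\mathbb Z$ was used for (M1) and (M2), and in rounding the bounds on $\theta$, $t$ and $d$. In particular it gave $\psi\ge\varepsilon$: the excess does not shrink when a removable set is deleted.

\section{Two even cycles}\label{sec:two}

\begin{proposition}\label{prop:two}
If $2\le a\le b$ and $b\ge3$, then $c(C_{2a}\cup C_{2b})\le a+b-1$.
\end{proposition}

With $c=a+b-1$, Lemma~\ref{lem:key} provides a cycle of length $2a$ whose deletion leaves density greater than $b-1$. This does not force a cycle of length at least $2b$, since $c(C_{2b})\ge b-\frac12$. But a graph of that density without such a cycle must resemble the example in Proposition~\ref{prop:lower}(b): it contains two nearly complete graphs on $2b-1$ vertices. We then abandon the first cycle and build both cycles from these two pieces.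

Recall that a \emph{block} of a graph $\Gamma$ is a maximal connected subgraph that has no cut vertex of its own. Blocks are induced subgraphs, and we identify them with their vertex sets. A block is an isolated vertex, an edge, or $2$-connected; every edge lies in exactly one block; two blocks share at most one vertex; and if $\Gamma$ has $\kappa$ components, then $\sum_D(|D|-1)=v(\Gamma)-\kappa$, the sum being over all blocks, because spanning trees of the blocks together form a spanning forest of $\Gamma$ with $\kappa$ components. We say that a set $D$ \emph{misses} an edge $xy$ if $x,y\in D$ are distinct and non-adjacent.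

\begin{lemma}\label{lem:rich}
Let $b\ge3$ and let $\Gamma$ be a graph with $e(\Gamma)>(b-1)v(\Gamma)$ and no cycle of length at least $2b$. Then $\Gamma$ has two distinct blocks, each of which has exactly $2b-1$ vertices and misses at most $b-2$ edges.
\end{lemma}

\begin{proof}
Define the \emph{surplus} of a block $D$ with $m$ vertices as $e(D)-(b-1)(m-1)$, and call $D$ \emph{rich} if its surplus is positive. If $m\le2b-2$, then $e(D)\le m(m-1)/2\le(b-1)(m-1)$. If $m\ge2b$, then $D$ is $2$-connected and Theorem~\ref{thm:Kop} applies with $k=2b\ge6$ and $\lfloor\frac{k-1}2\rfloor=b-1$. Since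
\begin{align*}
(b-1)(m-1)-h(m,2b,b-1)&=(b-1)b-\tbinom{b+1}2=\tfrac12b(b-3)\ge0,\\
(b-1)(m-1)-h(m,2b,2)&=(b-1)(m-2b+2)-2(m-2b+2)\\&=(b-3)(m-2b+2)\ge0,
\end{align*}
again $e(D)\le(b-1)(m-1)$. So a rich block has $2b-1$ vertices. If it misses $j$ edges, its surplus is $\binom{2b-1}2-j-(b-1)(2b-2)=b-1-j$; thus $j\le b-2$, and the surplus is at most $b-1$. If $\Gamma$ has $\kappa\ge1$ components, the total surplus is $e(\Gamma)-(b-1)(v(\Gamma)-\kappa)>(b-1)\kappa$. Hence there are more than $\kappa$ rich blocks, so at least two.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]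
Let $c=a+b-1$ and suppose that $G$ is a $c$-minimal graph with no two disjoint cycles of lengths at least $2a$ and at least $2b$. By (M1), $\varepsilon=1$, so by (M4) every edge lies in at least $c$ triangles.

\medskip\noindent\textbf{$G$ is $2$-connected.}
By (M2) and (M5), $G$ is connected with at least three vertices. Suppose that $G-\{x\}$ is disconnected, and split $V(G)\setminus\{x\}$ into non-empty sets $S_1,S_2$ with no edges between them. The edges meeting $S_1$ are exactly those of $G[S_1\cup\{x\}]$, so $e(S_1\cup\{x\})>c|S_1|$ by (M3), and Theorem~\ref{thm:EG} with $k=2c$ gives a cycle of length at least $2c+1\ge2b$ in $G[S_1\cup\{x\}]$. At most $|S_2|$ edges join $S_2$ to $x$, so $e(S_2)>(c-1)|S_2|$, and Theorem~\ref{thm:EG} with $k=2c-2$ gives a cycle of length at least $2c-1=2a+2b-3\ge2a$ in $G[S_2]$. The two cycles are disjoint, a contradiction.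

\medskip\noindent\textbf{Two rich blocks.}
Since $c-a=b-1\ge\max(1,a-1)$, Lemma~\ref{lem:key} gives an $a$-removable set $X$. Let $Y=V(G)\setminus X$. Then $e(Y)>(b-1)|Y|$, and $G[Y]$ has no cycle of length at least $2b$ because $G[X]$ has a cycle of length $2a$. Let $D_1,D_2$ be the blocks of $G[Y]$ given by Lemma~\ref{lem:rich}. For $j=1,2$:
\begin{enumerate}
\item[(R1)] \emph{$G[D_j]$ is Hamilton-connected, and any $2b-2$ vertices of $D_j$ induce a Hamiltonian graph.} The minimum degree of $G[D_j]$ is at least $(2b-2)-(b-2)=b=(|D_j|+1)/2$, and deleting a vertex leaves minimum degree at least $b-1$ on $2b-2$ vertices. Apply Theorem~\ref{thm:DO}.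
\item[(R2)] \emph{Every vertex of $Y\setminus D_j$ has at most one neighbor in $D_j$.} Otherwise, adding it to $D_j$ would give a larger $2$-connected subgraph of $G[Y]$.
\item[(R3)] \emph{If $D_1\cap D_2=\{w\}$, there is no edge between $D_1\setminus\{w\}$ and $D_2\setminus\{w\}$.} With such an edge, $G[D_1\cup D_2]$ would be $2$-connected: after deleting $w$ the two connected parts are joined by that edge, and after deleting another vertex they still share $w$.
\item[(R4)] \emph{If $x\in V(G)\setminus D_j$ has two neighbors in $D_j$, then $G[D_j\cup\{x\}]$ has a cycle of length $2b$.} Join $x$ to the ends of a Hamilton path of $G[D_j]$ between the two neighbors.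
\end{enumerate}
Each block is one vertex short of a cycle of length $2b$. If $a\le b-2$, there is room to borrow from $D_2$: a detour from $D_1$ through $D_2$ uses at most three of its vertices. If $a\ge b-1$, almost all of $D_2$ is needed for the second cycle, and the extra vertices must come from $X$; they are supplied by (M4).

\medskip\noindent\textbf{Case $a\le b-2$.}
Here $b\ge4$. There are disjoint paths $P_1,P_2$ such that $P_j$ meets $D_1$ only in its first vertex $p_j$ and $D_2$ only in its last vertex $q_j$, and $q_2\notin D_1$. If $D_1\cap D_2=\emptyset$, this is Menger's theorem. If $D_1\cap D_2=\{w\}$, let $P_1$ be the one-vertex path $w$ and let $P_2$ be a shortest path from $D_1\setminus\{w\}$ to $D_2\setminus\{w\}$ in the connected graph $G-\{w\}$.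

If $q_1\sim q_2$, let $P$ be the path $q_2q_1$. If $q_1\not\sim q_2$, then $D_2$ misses at most $b-3$ edges other than $q_1q_2$, so at most $b-3$ of the other $2b-3$ vertices of $D_2$ fail to be adjacent to both $q_1$ and $q_2$; pick a common neighbor $z\in D_2$ and let $P$ be $q_2zq_1$. A Hamilton path of $G[D_1]$ from $p_1$ to $p_2$, followed by $P_2$, $P$ and the reverse of $P_1$, is a cycle $Z_1$. It contains $D_1\cup\{q_2\}$, so its length is at least $2b$, and it meets $D_2$ exactly in $V(P)$.

We choose $R\subseteq D_2\setminus V(P)$ with $|R|=2b-4$ missing at most $b-3$ edges. If $q_1\not\sim q_2$, take $R=D_2\setminus V(P)$; the missing edge $q_1q_2$ is not in $R$. If $q_1\sim q_2$, delete from $D_2\setminus\{q_1,q_2\}$ an end of an edge that this set misses, or any vertex if it misses none. Then $|R|\ge4$ and $\delta(G[R])\ge(2b-5)-(b-3)=|R|/2$, so by Dirac's theorem $G[R]$ has a cycle of length $2b-4\ge2a$, disjoint from $Z_1$. This is a contradiction.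

\medskip\noindent\textbf{Case $a=b-1$.}
Here $c=2b-2$. An edge of $G[D_1]$ lies in at least $2b-2$ triangles, and only $2b-3$ vertices of $D_1$ are available as third vertices. So some $x\notin D_1$ has two neighbors in $D_1$, and $x\in X$ by (R2); in particular $x\notin D_2$. By (R4), $G[D_1\cup\{x\}]$ has a cycle of length $2b$. The set $D_2\setminus D_1$ has at least $2b-2$ vertices, so by (R1) it contains a cycle of length $2b-2=2a$. The cycles are disjoint, a contradiction.

\medskip\noindent\textbf{Case $a=b$.}
Here $c=2b-1$, and we need two disjoint cycles of length at least $2b$. For an edge $f$ of $G[D_j]$ let $A(f)$ be the set of common neighbors of its ends outside $D_j$. Then $|A(f)|\ge(2b-1)-(2b-3)=2$, and $A(f)\subseteq X$ by (R2).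

If $D_1\cap D_2=\emptyset$, take edges $f_j$ of $G[D_j]$ and distinct vertices $x_j\in A(f_j)$. By (R4), $D_1\cup\{x_1\}$ and $D_2\cup\{x_2\}$ span disjoint cycles of length $2b$, a contradiction.

So $D_1\cap D_2=\{w\}$; put $D_j^-=D_j\setminus\{w\}$, a set of $2b-2$ vertices inducing a Hamiltonian graph by (R1). The two blocks now have only $4b-3$ vertices together, so three more vertices are needed. We first show that the triangles supply only two.

Let $f_0$ be an edge of $G[D_1^-]$ and let $f_1\ne f_2$ be edges of a Hamilton cycle $Z$ of $G[D_2^-]$. If $A(f_0),A(f_1),A(f_2)$ had distinct representatives $x_0,x_1,x_2$, then $D_1\cup\{x_0\}$ would span a cycle of length $2b$ by (R4), and inserting $x_1,x_2$ into $Z$ at $f_1,f_2$ would give a disjoint cycle of length $2b$. So Hall's condition fails. Each of the three sets has at least two elements, so it can fail only for all three together: their union has at most two elements, and $A(f_0)=A(f_1)=A(f_2)$ is a two-element set. Keeping $f_1,f_2$ fixed and writing $A(f_1)=\{p,p'\}$, we get $A(f)=\{p,p'\}$ for every edge $f$ of $G[D_1^-]$. Exchange the roles of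 the blocks: for an arbitrary edge $g$ of $G[D_2^-]$ and two edges $f_1',f_2'$ of a Hamilton cycle of $G[D_1^-]$, the same argument gives $A(g)=A(f_1')=\{p,p'\}$. Thus $A(f)=\{p,p'\}\subseteq X$ for all edges $f$ of $G[D_1^-]$ and of $G[D_2^-]$.

This determines the structure. Let $y\in D_j^-$ and let $f$ be an edge of $G[D_j^-]$ containing $y$. Then $y$ is adjacent to $p$ and $p'$. Moreover $f$ lies in at least $2b-1$ triangles, exactly two of which have their third vertex outside $D_j$, so all $2b-3$ vertices of $D_j$ outside $f$ are adjacent to both ends of $f$. Hence $y$ is adjacent to all other vertices of $D_j$. We conclude: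
\begin{quote}
$G[D_1]$ and $G[D_2]$ are complete, and $p,p'$ are adjacent to all vertices of $D_1^-\cup D_2^-$.
\end{quote}
The set $K=D_1\cup D_2\cup\{p,p'\}$ has $4b-1$ vertices, one too few, and the last vertex comes from (M3). We have $\operatorname{inc}(D_1^-)>(2b-1)(2b-2)=(b-1)(4b-2)$, while the number of edges that lie in $D_1$ or join $D_1^-$ to $\{p,p'\}$ is
\[
(b-1)(2b-1)+2(2b-2)=(b-1)(2b+3)<(b-1)(4b-2),
\]
since $b\ge3$. So some $u\in D_1^-$ has a neighbor $x\notin D_1\cup\{p,p'\}$, and $x\notin D_2$ by (R3); thus $x\notin K$. The graph $G-\{u\}$ is connected, so it has a path from $x$ to $K\setminus\{u\}$. Stop at the first vertex $y$ of this set and put $u$ in front. The result is a path $Q$ from $u$ to $y$ with at least one interior vertex and all interior vertices outside $K$. There are three possibilities for $y$.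
\begin{itemize}
\item \emph{$y\in D_1$.} The path $Q$ and a Hamilton path of $G[D_1]$ from $y$ to $u$ form a cycle of length at least $(2b-1)+1$. Inserting $p$ and $p'$ into two edges of a Hamilton cycle of $G[D_2^-]$ gives a cycle of length $(2b-2)+2$.
\item \emph{$y\in D_2^-$.} Choose $z\in D_1^-\setminus\{u\}$. The first cycle visits $p'$, $z$, $w$, then all of $D_2^-\setminus\{y\}$, and returns to $p'$; its length is $3+(2b-3)$. The second follows a path through all of $D_1^-\setminus\{z\}$ ending at $u$, then $Q$ to $y$, then $p$, and returns to its start; its length is at least $(2b-3)+1+1+1$.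
\item \emph{$y\in\{p,p'\}$}, and by symmetry $y=p$. The first cycle follows a path through all of $D_1^-$ ending at $u$, then $Q$ to $p$, and returns to its start; its length is at least $(2b-2)+1+1$. By (R4), $D_2\cup\{p'\}$ spans a cycle of length $2b$.
\end{itemize}
In each case the two cycles are disjoint and have length at least $2b$, a contradiction.
\end{proof}

\begin{remark}
The hypothesis $b\ge3$ was used in Lemma~\ref{lem:rich} and in the count of edges meeting $D_1^-$. It cannot be dropped, by Proposition~\ref{prop:lower}(c), and the extremal example shows where the last step breaks down. In $K_3+NK_2$, let $w,p,p'$ be the vertices of $K_3$ and let $D_1^-,D_2^-$ be two of the copies of $K_2$. This is the configuration above with $b=2$, and $D_1^-$ has no neighbor outside $K$.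
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

The lower bounds are Proposition~\ref{prop:lower}, and $\tau(H)$ is given by \eqref{eq:tau}. For the upper bounds let $H$ have $k$ components.

\medskip\noindent\textbf{One cycle.}
If $e(G)>\frac{m-1}2v(G)$, then Theorem~\ref{thm:EG} gives a cycle of length at least $m$, so $c(C_m)\le\frac{m-1}2$. For $m=2l$ this is $\frac{2l-1}2$, and for $m=2l+1$ it is $l=\tau(C_{2l+1})-1$.

\medskip\noindent\textbf{$H=kC_4$ with $k\ge2$.}
Apply Theorem~\ref{thm:add} with $F=C_4$, $s=\frac32$ and $k-1$ further copies of $C_4$, for which $l_i=2\le s+1$. This gives $c(kC_4)\le\frac32+2(k-1)=2k-\frac12$.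

\medskip\noindent\textbf{$k\ge2$, all cycles even, not all equal to $C_4$.}
Let the lengths be $2a_1\le\dots\le2a_k$, so $a_k\ge3$. Let $F=C_{2a_{k-1}}\cup C_{2a_k}$ and $s=a_{k-1}+a_k-1$; then $c(F)\le s$ by Proposition~\ref{prop:two}, which settles $k=2$. For $k\ge3$ the remaining cycles satisfy $a_i\le a_k\le s+1$, so Theorem~\ref{thm:add} gives $c(H)\le s+\sum_{i\le k-2}a_i=\sum_{i\le k}a_i-1=\tau(H)-1$.

\medskip\noindent\textbf{$k\ge2$, some cycle odd.}
Replace each odd cycle $C_m$ by $C_{m+1}$ to obtain $H^+$. Then $H$ is a minor of $H^+$ and $\tau(H^+)=\tau(H)$. If $H^+\ne kC_4$, the previous case gives $c(H)\le c(H^+)\le\tau(H)-1$. If $H^+=kC_4$, this comparison loses $\frac12$, so we keep one odd cycle. Every component of $H$ is $C_3$ or $C_4$ and at least one is $C_3$, so $H$ is a minor of $C_3\cup(k-1)C_4$. Theorem~\ref{thm:add} with $F=C_3$, $s=1$ and $l_i=2\le s+1$ gives $c(H)\le1+2(k-1)=2k-1=\tau(H)-1$.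

\medskip
These cases cover all non-null $2$-regular graphs, and in each the upper bound equals the lower bound. \qed

\begin{thebibliography}{1}

\bibitem{kC4}
\emph{Extremal functions of $kC4$ and $kK4^-$},
\texttt{https://uwaterloo.ca/\allowbreak scholar/\allowbreak sites/\allowbreak ca.scholar/\allowbreak files/\allowbreak mvicenzo/\allowbreak files/\allowbreak extremal\_4cycle.pdf}

\end{thebibliography}
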